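# Almost no finite integral relation algebra is representable

## 1. The proportion of representable algebras tends to zero

**Theorem 1.** For integers $a,s$ with $1\le s\le a$ and $a-s$ even, let $R(a,s)$ be the number of isomorphism types of integral relation algebras with exactly $a$ atoms, exactly $s$ of them symmetric, and let $R^{\mathrm{rep}}(a,s)$ be the number of these isomorphism types that are representable. Then
$$\sup_s\frac{R^{\mathrm{rep}}(a,s)}{R(a,s)}\longrightarrow 0\qquad(a\to\infty).$$

In other words, for every $\delta>0$ there is $N$ such that $R^{\mathrm{rep}}(a,s)/R(a,s)<\delta$ for all $a>N$ and *all* $s$ with $1\le s\le a$ and $a-s$ even.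

The theorem answers an open problem posed in "Finite, Integral, And Finite-Dimensional Relation Algebras: A Brief History." (http://orion.math.iastate.edu/maddux/papers/brief3.pdf). The problem asks for a proof that a randomly chosen finite integral relation algebra is almost certainly representable. Precisely: prove or disprove that for every $\varepsilon>0$ there is $N$ such that, whenever $a>N$, $1\le s\le a$ and $a-s$ is even,
$$\frac{R^{\mathrm{rep}}(a,s)}{R(a,s)}>1-\varepsilon .\tag{1}$$
Theorem 1 disproves this in a strong form. Given $0<\varepsilon<1$, take $\delta=1-\varepsilon$: inequality (1) fails for all large $a$ and every admissible $s$.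

Two known results are quoted with the problem. Only the first is used in the proof.

(i) $R(a,s)\approx 2^{Q(a,s)}/P(a,s)$, where
$$Q(a,s)=\tfrac16(a-1)\big((a-1)^2+3s-1\big),\qquad P(a,s)=(s-1)!\,\big(\tfrac12(a-s)\big)!\,2^{\frac12(a-s)},$$
and $\approx$ means that the ratio tends to $1$ as $a\to\infty$, uniformly in $s$.

(ii) For every finite set $\Sigma$ of equations valid in all representable relation algebras, the proportion of the $R(a,s)$ isomorphism types that satisfy $\Sigma$ tends to $1$ as $a\to\infty$.

Fact (ii) rules out one natural route to Theorem 1. We cannot exhibit one equation, or finitely many, valid in all representable algebras and failing in most random ones. The obstruction must grow with the algebra. Ours involves $a$ points of a hypothetical representation at once.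

## 2. Relation algebras, representations, and the smallest counts

**Definition (relation algebra).** A relation algebra is an algebra $\mathfrak A=\langle A^*,+,-,;,\breve{\ },1'\rangle$ such that $\langle A^*,+,-\rangle$ is a Boolean algebra and Tarski's axioms hold: $;$ is associative, $(x+y);z=x;z+y;z$, $x;1'=x$, $\breve{\breve x}=x$, $(x+y)\breve{\ }=\breve x+\breve y$, $(x;y)\breve{\ }=\breve y;\breve x$, and $\breve x;-(x;y)\le -y$. It is *integral* if $0\ne1$ and $1'$ is an atom.

**Definition (representable).** $\mathfrak A$ is representable if it is isomorphic to a family of binary relations on a set that is closed under union, complement relative to a top relation which is an equivalence relation, relative product $R|S=\{\langle x,y\rangle:\exists z\,(xRz\wedge zSy)\}$ and converse, and that contains the identity relation.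

In a finite integral relation algebra the converse of an atom is an atom, and $x$ is called *symmetric* if $\breve x=x$. Atoms other than $1'$ are *diversity atoms*; we also call them *colours*. Everything is determined by the products of atoms, since $;$ is additive. We use the Peircean law, a textbook fact: $(x;y)\cdot z=0$ iff $(\breve x;z)\cdot y=0$ iff $(z;\breve y)\cdot x=0$. For atoms $p,q$ it gives in particular
$$1'\le p;q\iff q=\breve p .$$

**The case $a=1$.** The only atom is $1'$, and the algebra is representable on a one-point set.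

**The case $a=2$.** Then $s=2$, with one diversity atom $d=\breve d$. As $1'\le d;d$, either $d;d=1'$ or $d;d=1'+d$. The first is represented on a two-point set and the second on a three-point set, with $d$ the relation $\ne$. So $R(2,2)=R^{\mathrm{rep}}(2,2)=2$.

**The case $a=3$, $s=1$.** The diversity atoms are $c\neq\breve c$. We will see in Section 3 that there are four candidates.

* $c;c=0$ and $c;\breve c=1'$. Not associative: $(c;c);\breve c=0$ but $c;(c;\breve c)=c;1'=c$.
* $c;c=c$ and $c;\breve c=1$. Represented on the rationals, with $c$ the relation $<$.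
* $c;c=\breve c$ and $c;\breve c=1'$. Represented on $\mathbb Z_3$, with $c=\{\langle x,x+1\rangle\}$.
* $c;c=c+\breve c$ and $c;\breve c=1$. Represented on $\mathbb Z_7$, with $x\,c\,y$ iff $y-x\in\{1,2,4\}$: the sums of two elements of $\{1,2,4\}$ are exactly $1,\dots,6$, and the differences are all of $\mathbb Z_7$.

So $R(3,1)=R^{\mathrm{rep}}(3,1)=3$. In these cases every algebra is representable; the theorem says that this is no guide to large $a$.

## 3. Cycles: an algebra as a sequence of coin tosses

Put $n=a-1$. Fix a set $A$ of $n$ diversity atoms with an involution $\breve{\ }$ that has exactly $s-1$ fixed points. The *type* of $c\in A$ is $\bar c=\{c,\breve c\}$, a set of one or two colours. There are at least $n/2$ types.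

**Definition (cycle).** The six triples
$$(p,q,r),\ (\breve p,r,q),\ (r,\breve q,p),\ (q,\breve r,\breve p),\ (\breve r,p,\breve q),\ (\breve q,\breve p,\breve r)$$
form the cycle $\langle p,q,r\rangle$.

Put labels $p,q,r$ on the pairs $(0,1),(1,2),(0,2)$ of a triangle and let reversed pairs carry converse labels. The six triples are what one reads off after permuting the vertices. So this is an action of $S_3$ on $A^3$, and cycles are its orbits. A cycle has at most six triples, and all of them have the same multiset of types $\{\bar p,\bar q,\bar r\}$. Hence: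

> Different type-multisets imply different cycles. $\hfill(2)$

This is how we shall always prove that cycles are distinct.

**Example.** If $A=\{c,\breve c\}$ with $c\ne\breve c$, there are two cycles. The cycle $\langle c,c,c\rangle$ has the six triples $(c,c,c),(\breve c,c,c),(c,\breve c,c),(c,\breve c,\breve c),(\breve c,c,\breve c),(\breve c,\breve c,\breve c)$. The cycle $\langle c,c,\breve c\rangle$ has the two triples $(c,c,\breve c),(\breve c,\breve c,c)$. Both have type-multiset $\{\bar c,\bar c,\bar c\}$, so the converse of (2) is false.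

**The number of cycles.** By Burnside's lemma we average the numbers of fixed triples. The identity fixes $n^3$. A transposition, say $(p,q,r)\mapsto(\breve q,\breve p,\breve r)$, requires $q=\breve p$ and $r=\breve r$, so it fixes $n(s-1)$; the other two are conjugate to it. A 3-cycle, $(p,q,r)\mapsto(q,\breve r,\breve p)$, requires $p=q=\breve r$, so it fixes $n$. The number of cycles is $\frac16(n^3+3n(s-1)+2n)=Q(a,s)$.

**From algebras to sets of cycles and back.** In an integral relation algebra with diversity atoms $A$, the set $\{(p,q,r)\in A^3:r\le p;q\}$ is a union of cycles, by the Peircean law. Since $1'\le p;q$ iff $q=\breve p$, the algebra is determined by the set $T$ of its cycles. Conversely, given any set $T$ of cycles, let $p;q$ be the join of all $r\in A$ with $\langle p,q,r\rangle\in T$, together with $1'$ if $q=\breve p$. Put $1';x=x;1'=x$ and extend additively.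

All axioms except possibly associativity then hold. The only ones that need checking are the last two. For all atoms $p,q,r$, identity included,
$$q\le\breve p;r\iff r\le p;q\iff\breve r\le\breve q;\breve p.$$
If $p,q,r\in A$, the triples involved lie in one cycle. If one of them is $1'$, each statement says that the other two are equal or converse in the appropriate way; for example, with $q=1'$ and $p,r\in A$, they read $1'\le\breve p;r$, $r\le p$, $\breve r\le\breve p$, all equivalent to $r=p$. The second equivalence gives $(x;y)\breve{\ }=\breve y;\breve x$. For $\breve x;-(x;y)\le-y$, suppose an atom $q\le y$ lies below $\breve p;r$ with atoms $p\le x$ and $r\le-(x;y)$. Then $r\le p;q\le x;y$, a contradiction.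

Two such algebras are isomorphic iff a permutation of $A$ commuting with $\breve{\ }$ carries one $T$ to the other. There are exactly $P=P(a,s)$ such permutations: permute the fixed points, permute the two-element types, and flip each of them or not.

From now on **$T$ is uniformly random among the $2^Q$ sets of cycles**; each cycle is in $T$ independently with probability $\frac12$. An estimate is *uniform in $s$* if it depends on $n$ only.

**Lemma 1.** The number $N_{RA}$ of sets $T$ whose algebra is a relation algebra is $(1-o(1))2^Q$, uniformly in $s$.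

*Proof.* Let $p,q,r,x\in A$. Let $y$ run over one representative of each type not in $\{\bar p,\bar q,\bar r,\bar x\}$; there are at least $n/2-4$ of them. In the type-multisets of $\langle p,q,y\rangle$ and $\langle y,r,x\rangle$, the only type outside $\{\bar p,\bar q,\bar r,\bar x\}$ is $\bar y$. So by (2) different $y$ involve different cycles, and the events "$\langle p,q,y\rangle,\langle y,r,x\rangle\in T$" are independent over $y$. Each has probability at least $\frac14$, and if one occurs then $x\le y;r\le(p;q);r$. The same holds for the events "$\langle q,r,y\rangle,\langle p,y,x\rangle\in T$", which give $x\le p;(q;r)$. Hence with probability at least $1-2n^4(3/4)^{n/2-4}$ every $x\in A$ lies below both $(p;q);r$ and $p;(q;r)$, for all $p,q,r\in A$.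

For the atom $1'$: $1'\le(p;q);r$ iff $\breve r\le p;q$, and $1'\le p;(q;r)$ iff $\breve p\le q;r$. These are equivalent, since $(p,q,\breve r)$ and $(q,r,\breve p)$ lie in one cycle. If $1'\in\{p,q,r\}$, associativity is trivial. $\square$

## 4. Star colourings: what one point of a representation sees

**Definition (star colouring).** A star colouring for $T$ is a map $h$ that assigns to each ordered pair of distinct $v,w\in A$ a colour $h(v,w)\in A$ with $h(w,v)=h(v,w)\breve{\ }$ such that

* (S1) $\langle v,h(v,w),w\rangle\in T$ for $v\ne w$;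
* (S2) $\langle h(u,v),h(v,w),h(u,w)\rangle\in T$ for distinct $u,v,w$.

Colours play two roles here: $v,w$ are vertices, and $h(v,w)$ is the colour of the edge between them.

**Example.** Represent $T=\{\langle c,c,\breve c\rangle\}$ on $\mathbb Z_3$ and look from the point $0$. It sees $y_c=1$ and $y_{\breve c}=2$, and the pair $(1,2)$ lies in $c$. So $h(c,\breve c)=c$, and (S1) says $\langle c,c,\breve c\rangle\in T$, which is true.

**Lemma 2.** If the algebra of $T$ is representable, then $T$ has a star colouring.

*Proof.* Let $\varphi$ be a representation and $x$ a point of its base. For each $b\in A$ we have $1'\le b;\breve b$. So $(x,x)\in\varphi(b)|\varphi(\breve b)$, and there is $y_b$ with $(x,y_b)\in\varphi(b)$. Distinct atoms are represented by disjoint relations, so the $y_b$ are distinct. For $v\ne w$, the pair $(y_v,y_w)$ lies in the equivalence relation $\varphi(1)$, because $x$ is related to both points, and not in $\varphi(1')$. So it lies in $\varphi(c)$ for exactly one $c\in A$; put $h(v,w)=c$. Clearly $h(w,v)=\breve c$. As $(x,y_w)\in\varphi(w)\cap\varphi(v;h(v,w))$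 and $w$ is an atom, $w\le v;h(v,w)$, which is (S1). As $(y_u,y_w)\in\varphi(h(u,w))\cap\varphi(h(u,v);h(v,w))$, we get (S2). $\square$

For $n=2$ with two symmetric colours $c,d$, a star colouring is one label $h(c,d)\in\{c,d\}$ with $\langle c,h(c,d),d\rangle\in T$. It fails to exist only if $T$ contains neither $\langle c,c,d\rangle$ nor $\langle c,d,d\rangle$. Then $c;d=0$, while $(c;c);d\ge1';d=d$, so the algebra is not even associative. For such a small $n$ the obstruction detects nothing new. For large $n$ it detects almost everything.

Write $\log=\log_2$, $L=\log n$, $\ell=\log L$. "For large $n$" means for all $n\ge n_0$, where $n_0$ is an absolute constant, independent of $s$.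

**Theorem 2.** For large $n$ and every involution on $A$: $\Pr(T\text{ has a star colouring})\le2^{-L^{3/2}}$.

**Proof of Theorem 1 from Theorem 2.** The purpose is to pass from labelled structures $T$ to isomorphism types. Isomorphism types $\tau$ correspond to orbits of a group of order $P$; let $o_\tau\le P$ be the orbit sizes. By (i), $PR=(1+o(1))2^Q$. By Lemma 1, $\sum_{RA}o_\tau=N_{RA}=(1-o(1))2^Q$. Subtracting, $\sum_{RA}(P-o_\tau)=o(2^Q)$: orbits are full up to a negligible total. Hence, by Lemma 2 and Theorem 2,
$$P\,R^{\mathrm{rep}}=\sum_{\mathrm{rep}}o_\tau+\sum_{\mathrm{rep}}(P-o_\tau)\le\sum_{\mathrm{rep}}o_\tau+\sum_{RA}(P-o_\tau)\le2^{Q-L^{3/2}}+o(2^Q)=o(2^Q).$$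
Divide by $PR=(1+o(1))2^Q$. Everything is uniform in $s$. $\square$

**Corollary.** For large $n=a-1$ and every $s$:

1. At most a fraction $2^{-(\log n)^{3/2}}$ of the $2^{Q(a,s)}$ labelled cycle structures define representable algebras.
2. With probability at least $1-2^{-(\log n)^{3/2}}$, the random structure admits no consistent atomic network on $n+1=a$ nodes in which some node is joined to the other $n$ nodes by the $n$ different diversity atoms. Every representation of an integral algebra with these atoms contains such a network.

A consistent atomic network is a labelling $N$ of the ordered pairs of nodes by atoms with $N(x,x)=1'$, $N(y,x)=N(x,y)\breve{\ }$ and $N(x,z)\le N(x,y);N(y,z)$. Part 1 is Lemma 2 and Theorem 2. For part 2, call the special node $0$ and call $v$ the node with $N(0,v)=v$. If $N(v,w)=1'$, then $w\le v;1'=v$, so $v=w$. Hence $h=N$ on $A$ takes diversity atoms as values on distinct nodes, and the consistency conditions contain (S1) and (S2). The last sentence is the proof of Lemma 2.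

It remains to prove Theorem 2.

## 5. Counting labellings, and why repeated triangles spoil it

The first thing to try is a union bound over labellings of $N$ points. There are $n^{\binom N2}$ of them. If the $\binom N3$ triangles of a labelling gave distinct cycles, all of them would be in $T$ with probability $2^{-\binom N3}$, and the union bound would give
$$n^{\binom N2}2^{-\binom N3}=2^{\binom N2\left(L-\frac{N-2}3\right)},$$
which is tiny once $N\ge3L+3$. A representation has at least $n+1$ points, which is far more.

This stops at the word *distinct*. Fix $c\in A$ with $\langle c,c,c\rangle\in T$; by (2) such a $c$ exists with probability at least $1-2^{-n/2}$. Put $h(i,j)=c$ for $i<j$. Every triangle gives the same cycle $\langle c,c,c\rangle$, so arbitrarily many points can be labelled consistently with (S2). The count is useful only for labellings with many different triangle cycles.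

Condition (S1) is what forbids such economical labellings. For distinct vertices and a list $E$ of $r$ colours, a pair $(v,w)$ can use no colour of $E$ with probability about $2^{-r}$. So short lists cannot serve everybody. But (S1) alone does not suffice either: for a fixed list of $r$ colours of different types, $r>3L$, the expected number of ordered pairs $(v,w)$ of vertices of different types outside the list that find no $c\in E$ with $\langle v,c,w\rangle\in T$ is at most $n^22^{-r}<1/n$. (The cycles $\langle v,c,w\rangle$, $c\in E$, are distinct by (2).) So a list of slightly more than $3L$ colours passes the test (S1) for almost all pairs. The proof must play (S1) and (S2) against each other.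

## 6. Boxes of cycles, the two forces, and the parameters

The contradiction will come from *boxes*. Let $Y,Y'$ have $q$ elements and let $G$ have $m$ elements. The box $Y\times G\times Y'$ has $q^2m$ triples, in at least $q^2m/6$ cycles, and there are at most $n^{2q+m}$ boxes. So when $qm\ge1000L$ and $q^2\ge1000L$, a random $T$ has no box that is 94% full. This will be property (P5).

A star colouring tends to produce full boxes. Pick a vertex $u$ and let $V_e=\{w:h(u,w)=e\}$. If $w\in V_e$, $w'\in V_f$ and $h(w,w')=g$, then (S2) gives $\langle e,g,f\rangle\in T$. If many classes $V_e$ are large, and if the *same* $m$ colours occurred between all pairs of classes, we would have a full box. By (S1), many colours do occur between any two large sets. The difficulty is that *which* colours occur between $V_e$ and $V_f$ depends on $(e,f)$. We deal with this as follows.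

* Section 9: a few colours (polylogarithmically many, or $2^{O(\ell^3)}$ many, according to the precision wanted) carry most pairs. So the colour $g$ of a random pair carries few bits of information.
* Section 10: every large set has a large subset on which almost every vertex $u$ sees many popular colours.
* Section 11: iterating with $J$ vertices $u_1,\dots,u_J$ gives a tree of sets, whose leaves are indexed by paths $(e_1,\dots,e_J)$. A pair of leaves with a colour $g$ between them satisfies $\langle e_t,g,f_t\rangle\in T$ for *every* level $t$.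
* Section 12: $g$ has few bits and there are many levels, so at some level $g$ is nearly independent of $(e_t,f_t)$. Independence means product structure, that is, a nearly full box.

**Why two phases are needed.** Each level shrinks the sets by a factor of about $2^{O(qJ')}$, where $J'=O(\ell)$ comes from Section 10. So $J$ levels with $q$ colours each require $qJJ'\lesssim L$. To guarantee $s_0$ different colours between pairs of leaves we need precision $\eta\approx2^{-s_0}$ in Section 9, and then $g$ carries a multiple of $s_0$ bits. Hence $J$ must be at least a multiple of $s_0$. A box with $m\approx s_0/8$ would need $qs_0\ge8000L$, while $q\lesssim L/(JJ')\lesssim L/(s_0\ell)$. This is impossible for every choice of $s_0$. The way out is to run the argument twice. The first run, with small $q_1$, shows only that $g$ is confined, given the past, to $s_1=O(\ell^4)$ colours. After that $g$ has only $O(\log\ell)$ bits, so $O(\log\ell)$ further levels suffice. The larger $q_2\approx L/(\ell\log\ell)$ is then affordable, and $m\approx s_0/8\approx\ell^3/8$ satisfies the box condition.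

**The parameters.** Let $s_0=\lceil\ell^3\rceil$, $\iota=10^{-6}$, $\eta^{(1)}=\frac12$, $\eta^{(2)}=2^{-s_0-8}$. For $\eta\in\{\eta^{(1)},\eta^{(2)}\}$ put
$$\eta_1=\tfrac\eta8,\quad \mathsf R=\lceil200L/\eta_1^2\rceil,\quad\theta=\frac{\eta_1^2}{32\mathsf R},\quad\mathsf Q=\lfloor1/\theta\rfloor,\quad k=\lceil6(\log(400\mathsf Q/\eta)+2)\rceil,$$
$$\beta_0=\lceil2^{2k+5}\theta^{-1}\ln(4k)\rceil,\quad\beta=k\beta_0,\quad\alpha=\lceil128(\beta+\mathsf Q)L/\eta\rceil,\quad b=(\eta/L)^{300}.$$
Superscripts $(1),(2)$ show which $\eta^{(i)}$ is meant. We need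
$$b\le\min\Big\{\frac{\eta_1^2}{8\mathsf R^2},\ \frac{\eta\theta^2}{128\alpha^2}\Big\}\quad\text{for large }n.\tag{3}$$
To check this, put $\xi=L/\eta$, so that $1/\eta\le\xi$ and $L\le\xi$; let $C,c>0$ be absolute constants that may vary. Then $\mathsf R\le C\xi^2$ and $\mathsf Q\le1/\theta\le C\xi^4$. Next, $2^k\le2^{13}(400\mathsf Q/\eta)^6\le C\xi^{30}$. As $\ln(4k)\le2^k$, $\beta_0\le2^{3k+5}/\theta+1\le C\xi^{94}$, so $\beta\le C\xi^{124}$ and $\alpha\le C\xi^{125}$. Hence $\eta_1^2/(8\mathsf R^2)\ge c\,\xi^{-6}$ and $\eta\theta^2/(128\alpha^2)\ge c\,\xi^{-259}$, while $b=\xi^{-300}$. This proves (3). For both values of $\eta$, $\xi\le2^{O(\ell^3)}=n^{o(1)}$. So $\mathsf R,1/\theta,2^k,\alpha,\beta,1/\eta$ are all $n^{o(1)}$.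

For Section 10 put
$$d_*=\lfloor2/b^{(1)}\rfloor,\quad J'=\lceil12(\log(d_*+1)+2)\rceil,\quad M=\lceil4(J'+d_*)L\rceil+1,\quad\Lambda=\lceil\log(48M^2J'^2)\rceil.$$
Since $b^{(1)}=(2L)^{-300}$, both $J'$ and $\Lambda$ are $O(\ell)$. For the two phases put

* $J_1=\lceil\iota^{-1}(3+\log(2/b^{(2)}))\rceil=O(\ell^3)$, $q_1=\lfloor L/(100J_1J')\rfloor$, $s_1=\lceil8000L/q_1\rceil+8=O(\ell^4)$, $m_1=\lfloor s_1/8\rfloor$;
* $J_2=\lceil\iota^{-1}(3+\log s_1)\rceil=O(\log\ell)$, $q_2=\lfloor L/(100J_2J')\rfloor$, $m_2=\lfloor s_0/8\rfloor$;
* $\Theta_i=(q_i+2J'+2)J'+\Lambda$ for $i=1,2$.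

For large $n$ the following hold.

* $q_i\ge L/O(\ell^4)$, so $q_i^2\ge1000L$.
* $q_1m_1\ge1000L$, because $m_1\ge s_1/8-1\ge1000L/q_1$. Also $q_2m_2\ge cL\ell^2/\log\ell\ge1000L$.
* $(2J'+2)J'+\Lambda=O(\ell^2)\le q_iJ'$, so $\Theta_i\le2q_iJ'\le L/(50J_i)\le L/50$.
* $q_i$, $2J'$, $s_0$, $2k^{(i)}$ are all at most $L/32$.
* $q_1^{J_1}q_2^{J_2}\le2^{\ell(J_1+J_2)}=2^{O(\ell^4)}\le n^{1/16}$.

From now on $n$ is large. Fix $V_0\subseteq A$ containing exactly one element of each type, so $|V_0|\ge n/2$ and distinct elements of $V_0$ have distinct types. Fix disjoint $U_0,W_0\subseteq V_0$ of size at least $n/5$. Write $[m]=\{1,\dots,m\}$.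

**Textbook inequalities.** *Chernoff*: if $X$ is a sum of independent indicators with mean at least $\mu$, then $\Pr(X\le(1-\delta)\mu)\le\exp(-\delta^2\mu/2)$ for $0<\delta<1$. *Hoeffding*: if $X$ is binomial with parameters $N,\frac12$, then $\Pr(X\le(\frac12-t)N)\le\exp(-2t^2N)$. *Pinsker*: total variation distance is at most $\sqrt{\frac{\ln2}2D}$, with relative entropy $D$ in bits. Entropy $H$, mutual information $I$ and relative entropy $D(\cdot\|\cdot)$ are in bits; their chain rules are used in Section 12.

## 7. Five properties of a random cycle structure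

**Proposition.** With probability at least $1-2^{-L^{3/2}}$, all of the following hold.

* **(P1)** For all disjoint $X,S\subseteq V_0$ with $|X|,|S|\ge n^{1/4}$, all integers $0\le r,\phi\le L/32$, all $E_u\subseteq A$ ($u\in X$) with $|E_u|\le r$, and all $\Phi_w\subseteq A$ ($w\in S$) with $|\Phi_w|\le\phi$, there is $u\in X$ with
$$\#\{w\in S:\langle u,c,w\rangle\notin T\ \ \forall c\in E_u\cup\Phi_w\}\ge2^{-r-\phi-2}|S|.$$
* **(P2)** For $\mathsf R\in\{\mathsf R^{(1)},\mathsf R^{(2)}\}$: no labelling $h$ of the ordered pairs of distinct elements of $[\mathsf R]$ by $A$, with $h(y,x)=h(x,y)\breve{\ }$, has all triangle cycles $\langle h(x,y),h(y,z),h(x,z)\rangle$ in $T$ and more than $\mathsf R^2L$ distinct triangle cycles.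
* **(P3)** For both values of $\eta$: there are no $x:[\alpha]\times[\beta]\to A$, $p:[\alpha]\times[\mathsf Q]\to A$, $\sigma:[\alpha]\to[\mathsf Q]$, $E^*\subseteq\{(i,j)\in[\alpha]^2:i\ne j\}$ with $|E^*|\ge\eta\alpha^2/64$, and $c:E^*\to A$ with $c(i,j)\in\bigcup_\kappa\overline{p(i,\kappa)}$, such that
$$\mathcal C=\{\langle c(i,j),x(j,l),x(i,l)\rangle:(i,j)\in E^*,\ l\in[\beta],\ \overline{x(j,l)}=\overline{p(j,\sigma(j))}\}$$
satisfies $\mathcal C\subseteq T$ and $|\mathcal C|\ge k|E^*|/6$.
* **(P4)** There are no $e:[J']\times[M]\to A$ with all $J'M$ types $\overline{e(t,i)}$ distinct, $D\subseteq A$ with $|D|\le d_*$, a set $\Pi$ of at least $\binom M2/4$ pairs $i<j$ in $[M]$, and $g:\Pi\to D$, with $\langle e(t,i),g(i,j),e(t,j)\rangle\in T$ for all $t\in[J']$ and $(i,j)\in\Pi$.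
* **(P5)** For $i=1,2$ there are no $Y,Y'\subseteq A$ of size $q_i$ and $G\subseteq A$ of size $m_i$ with $\#\{(e,g,f)\in Y\times G\times Y':\langle e,g,f\rangle\notin T\}\le0.06\,q_i^2m_i$.

(P1) is the strength of (S1): short lists of colours fail often, even if each vertex has its own list. The others say that (S2) cannot hold on configurations described by few bits which contain many distinct cycles. Each proof compares a number of choices with a power of $\frac12$.

**Proof of (P2).** A labelling is determined by the labels of the pairs $x<y$, so there are at most $n^{\mathsf R^2/2}=2^{\mathsf R^2L/2}$ of them. One with more than $\mathsf R^2L$ distinct triangle cycles has all of them in $T$ with probability at most $2^{-\mathsf R^2L}$. So (P2) fails, for each of the two values, with probability at most $2^{-\mathsf R^2L/2}\le2^{-L^3/2}$.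

**Proof of (P3).** Let $|E^*|=m$. The number of choices of $x,p,\sigma,E^*,c$ is at most $n^{\alpha\beta+\alpha\mathsf Q}\,\mathsf Q^\alpha\binom{\alpha^2}m(2\mathsf Q)^m$, since $\bigcup_\kappa\overline{p(i,\kappa)}$ has at most $2\mathsf Q$ elements. For $m\ge\eta\alpha^2/64$ we have $\binom{\alpha^2}m\le(e\alpha^2/m)^m\le(64e/\eta)^m\le(200/\eta)^m$, where $e$ is Euler's number. A choice with $|\mathcal C|\ge km/6$ satisfies $\mathcal C\subseteq T$ with probability at most $2^{-km/6}$. By definition of $k$, $2^{-k/6}\le\eta/(1600\mathsf Q)$, so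
$$\frac{200}\eta\cdot2\mathsf Q\cdot2^{-k/6}\le\frac14,\qquad\sum_{m\ge\eta\alpha^2/64}4^{-m}\le2\cdot2^{-\eta\alpha^2/32}.$$
Finally $\eta\alpha^2/32\ge4\alpha(\beta+\mathsf Q)L$ by definition of $\alpha$, and $\alpha\log\mathsf Q\le\alpha(\beta+\mathsf Q)L$. So for each $\eta$ the failure probability is at most
$$2\cdot2^{\alpha(\beta+\mathsf Q)L+\alpha\log\mathsf Q-4\alpha(\beta+\mathsf Q)L}\le2\cdot2^{-2\alpha(\beta+\mathsf Q)L}\le2\cdot2^{-2L^2},$$
using $\alpha\ge L$.

**Proof of (P4).** The cycle for $(t,\{i,j\})$ has type-multiset $\{\overline{e(t,i)},\overline{e(t,j)},\overline{g(i,j)}\}$. A multiset of three elements has at most three sub-multisets of two elements, and $\{\overline{e(t,i)},\overline{e(t,j)}\}$ determines $(t,\{i,j\})$ because all types are distinct. So a given cycle arises from at most three $(t,\{i,j\})$, and there are at least $J'|\Pi|/3\ge J'\binom M2/12$ distinct cycles. There are at most $n^{J'M}$ choices of $e$, at most $n^{d_*}$ of $D\ne\emptyset$, and at most $(d_*+1)^{\binom M2}$ of $(\Pi,g)$: each pair is outside $\Pi$ or gets a value in $D$. Since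 $2^{-J'/12}\le\frac1{4(d_*+1)}$, the failure probability is at most $2^{(J'M+d_*)L-2\binom M2}$. Now $\binom M2\ge2M(J'+d_*)L\ge2(J'M+d_*)L$ and $M\ge L$, so this is at most $2^{-3(J'M+d_*)L}\le2^{-3L^2}$.

**Proof of (P5).** Write $q=q_i$, $m=m_i$. The triples of $Y\times G\times Y'$ lie in $N\ge q^2m/6$ distinct cycles. If at most $0.06q^2m$ triples have their cycle outside $T$, then at most $0.06q^2m\le0.36N$ of these cycles are outside $T$. By Hoeffding with $t=0.14$ this has probability at most $\exp(-2(0.14)^2N)\le\exp(-0.0065q^2m)$. There are at most $n^{2q+m}=\exp((2q+m)L\ln2)\le\exp(0.0021q^2m)$ choices, since $qL\le q^2m/1000$ and $mL\le q^2m/1000$. As $q^2m\ge1000qL\ge1000\sqrt{1000}\,L^{3/2}$, the failure probability is at most $\exp(-0.0044q^2m)\le\exp(-100L^{3/2})$ for each $i$.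

**Proof of (P1).** For different pairs $(u,w)$ the cycles $\langle u,c,w\rangle$ with $c\in E_u\cup\Phi_w$ may coincide, when a list contains the type of another vertex. Step 1 treats families in which this is under control; Step 2 reduces to them. For $E\subseteq A$ write $\overline E=\{\bar c:c\in E\}$.

**Step 1 (separated families).** Let $m'=\lceil n^{1/5}\rceil$. Consider disjoint $X',S'\subseteq V_0$ with $|X'|=m'$ and $|S'|=s'\ge m'$, integers $0\le r,\phi\le L/32$, and families with $|E_u|\le r$, $|\Phi_w|\le\phi$ such that

* (α) $\bar u'\notin\overline{E_u}$ for distinct $u,u'\in X'$;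
* (β) $\bar w'\notin\overline{\Phi_w}$ for distinct $w,w'\in S'$.

Call $(u,w)\in X'\times S'$ *clean* if $\bar w\notin\overline{E_u}$ and $\bar u\notin\overline{\Phi_w}$. Elements of $V_0$ have distinct types, so each $u$ spoils at most $r$ pairs through $E_u$ and each $w$ at most $\phi$ pairs through $\Phi_w$. There are at least $m's'-m'r-s'\phi\ge\frac34m's'$ clean pairs.

*For different clean pairs the sets of cycles $\{\langle u,c,w\rangle:c\in E_u\cup\Phi_w\}$ are disjoint.* Suppose that $(u,w)\neq(u',w')$ are clean and $\{\bar u,\bar w,\bar c\}=\{\bar u',\bar w',\bar c'\}$ as multisets, with $c\in E_u\cup\Phi_w$ and $c'\in E_{u'}\cup\Phi_{w'}$.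

* If $u=u'$ and $w\ne w'$, then $\bar c=\bar w'$. As $(u,w')$ is clean, $c\notin E_u$, so $c\in\Phi_w$, contradicting (β).
* If $w=w'$ and $u\ne u'$, then $\bar c=\bar u'$. As $(u',w)$ is clean, $c\notin\Phi_w$, so $c\in E_u$, contradicting (α).
* If $u\ne u'$ and $w\ne w'$, then, since $X'\cap S'=\emptyset$, neither $\bar u'$ nor $\bar w'$ is in $\{\bar u,\bar w\}$. So $\bar u'=\bar c=\bar w'$, impossible.

Hence the events "no cycle $\langle u,c,w\rangle$, $c\in E_u\cup\Phi_w$, is in $T$", for clean pairs, are independent. Each has probability at least $\pi:=2^{-r-\phi}\ge n^{-1/16}$. If every $u\in X'$ has fewer than $\frac12\pi s'$ elements $w\in S'$ with this event, fewer than $\frac12\pi m's'=\frac23\cdot\frac34\pi m's'$ of the events occur. By Chernoff with $\delta=\frac13$ this has probability at most $\exp(-\frac1{18}\cdot\frac34\pi m's')=\exp(-\pi m's'/24)$.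

For given $s'$, the number of choices of $X',S',r,\phi$ and the families is at most $n^{m'+s'}L^2(n+1)^{(m'+s')L/32}\le\exp(L\ln n\,(m'+s'))$. Since $\pi m's'\ge n^{1/5-1/16}s'=n^{11/80}s'$ and $m'\le s'$, the failure probability for given $s'$ is at most $\exp(2s'L\ln n-n^{11/80}s'/24)\le\exp(-n^{1/8}s')$. Summing over $n^{1/5}\le s'\le n$ gives: except with probability at most $\exp(-n^{0.3})$, for all these choices some $u\in X'$ has at least $2^{-r-\phi-1}s'$ elements $w\in S'$ with no $\langle u,c,w\rangle$, $c\in E_u\cup\Phi_w$, in $T$.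

**Step 2 (reduction to separated families).** Let $X,S,E,\Phi$ be as in (P1). Join $u,u'\in X$ if $\bar u'\in\overline{E_u}$ or $\bar u\in\overline{E_{u'}}$. Each $u$ is responsible for at most $r$ edges, so every set of $j$ vertices spans at most $rj$ edges and contains a vertex of degree at most $2r$ within the set. Removing such vertices one after another and colouring in reverse order, we see that the graph is $(2r+1)$-colourable. So there is an independent set $X_1\subseteq X$ with $|X_1|\ge|X|/(2r+1)$, and $X_1$ satisfies (α). In the same way $S$ splits into $2\phi+1$ classes that satisfy (β). Call a class *big* if its size is at least $|S|/(2(2\phi+1))$; this number is at least $n^{1/5}+1\ge m'$. The classes that are not big cover at most $|S|/2$, so the big ones cover at least $|S|/2$.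

Suppose every $u\in X$ fails in (P1). Then for every $u\in X_1$ some big class $S^i$ contains fewer than $2^{-r-\phi-1}|S^i|$ of the required $w$; otherwise the total would be at least $2^{-r-\phi-1}|S|/2$. By pigeonhole, one class serves at least $|X_1|/(2\phi+1)\ge n^{1/4}/((2r+1)(2\phi+1))\ge m'$ elements $u$ in this way. Any $m'$ of them, together with this class, contradict the conclusion of Step 1.

**Total.** The failure probability is at most
$$\exp(-n^{0.3})+2\cdot2^{-L^3/2}+4\cdot2^{-2L^2}+2^{-3L^2}+2\exp(-100L^{3/2})\le2^{-L^{3/2}}$$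
for large $n$. $\square$

**From now on fix $n$ large and $T$ with (P1)–(P5), and suppose that $h$ is a star colouring.** We derive a contradiction. This proves Theorem 2.

## 8. Short lists of colours cannot serve a large set

By (S1), if $\langle u,c,w\rangle\notin T$ for all $c\in E$, then $h(u,w)\notin E$. So (P1) becomes a statement about $h$.

**Lemma 3.** (I) Let $S\subseteq V_0$ with $|S|\ge n^{1/4}$, let $0\le r,\phi\le L/32$ be integers, and let $|E_u|\le r$ ($u\in V_0\setminus S$) and $|\Phi_w|\le\phi$ ($w\in S$). Then fewer than $n^{1/4}$ elements $u\in V_0\setminus S$ satisfy $\#\{w\in S:h(u,w)\notin E_u\cup\Phi_w\}<2^{-r-\phi-2}|S|$.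

(II) Let $S\subseteq V_0$ with $|S|\ge4n^{1/4}$ and let $0\le r\le L/32$ be an integer. Then all but at most $2n^{1/4}$ elements $w\in V_0$ satisfy, for every $E\subseteq A$ with $|E|\le r$: $\#\{y\in S\setminus\{w\}:h(w,y)\notin E\}\ge2^{-r-4}|S|$.

*Proof.* (I) If there were $n^{1/4}$ or more such $u$, take them as $X$ in (P1). Some $u\in X$ has at least $2^{-r-\phi-2}|S|$ elements $w\in S$ with $\langle u,c,w\rangle\notin T$ for all $c\in E_u\cup\Phi_w$, hence with $h(u,w)\notin E_u\cup\Phi_w$. Contradiction.

(II) Split $S$ into $S_1,S_2$ with $|S_i|\ge|S|/4\ge n^{1/4}$. If $w$ violates the statement via $E=:E_w$, choose $i$ with $w\notin S_i$. Then $\#\{y\in S_i:h(w,y)\notin E_w\}<2^{-r-4}|S|\le2^{-r-2}|S_i|$. By (I) with $\phi=0$, applied to $S_1$ and to $S_2$, fewer than $n^{1/4}$ elements $w$ arise for each $i$. $\square$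

## 9. Few colours carry most pairs

**Definition (admissible measure; heavy and light types).** A probability measure $\rho$ on $W_0$ is admissible if $\rho=\sum_\kappa\lambda_\kappa\,\mathrm{unif}(V^\kappa)$ with at most $n^{1/16}$ pairwise disjoint sets $V^\kappa\subseteq W_0$ of size $|V^\kappa|\ge n^{1/2}$, where $\lambda_\kappa\ge0$ and $\sum_\kappa\lambda_\kappa=1$. For independent $w,w'\sim\rho$ let $p(\bar c)=\Pr(w\ne w',\ \overline{h(w,w')}=\bar c)$. For a given threshold $b$, the type $\bar c$ is heavy if $p(\bar c)>b$ and light otherwise.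

Point masses of an admissible $\rho$ are at most $n^{-1/2}$. There are at most $1/b$ heavy types. Note that $\overline{h(w,w')}=\overline{h(w',w)}$. For example, the uniform measure on a set $W\subseteq W_0$ with $|W|\ge n^{1/2}$ is admissible; if $h(w,w')\in\bar c$ for all distinct $w,w'\in W$, then $\bar c$ is heavy for $b=\frac12$ and all other types are light.

**Lemma 4.** Let $(\eta,b)=(\eta^{(i)},b^{(i)})$ with $i\in\{1,2\}$, and let $\rho$ be admissible. There is $O\subseteq W_0$ with $\rho(O)\ge\frac12$ such that, for independent $w,w'\sim\rho(\cdot|O)$,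
$$\Pr\big(w\ne w',\ \overline{h(w,w')}\text{ light}\big)\le\eta.$$

One would like to argue that if light types were common, a random sample would have many triangles with distinct cycles, contradicting (P2). For two disjoint pairs of a sample this is fine: they share a given light type with probability at most $b$. But two pairs with a common vertex may share a light type often. Suppose that the vertices are ordered and that each $w$ has a private colour $c_w$, with $h(w,w')=c_w$ whenever $w$ comes before $w'$. All types may then be light, and yet a triangle $w<w'<w''$ has type-multiset $\{\bar c_w,\bar c_{w'},\bar c_w\}$, so $\mathsf R$ points give at most $\binom{\mathsf R}2$ type-multisets, too few to conclude from counting multisets. Such private palettes are treated separately, with (P3).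

*Proof.* Let $\pi_w(\bar c)=\rho\{y\ne w:\overline{h(w,y)}=\bar c\}$, and let the *palette* of $w$ be
$$\mathrm{Pal}(w)=\{\bar c\text{ light}:\pi_w(\bar c)\ge\theta\},\qquad|\mathrm{Pal}(w)|\le\mathsf Q.$$
For $w\ne w'$ write $w\to w'$ if $\overline{h(w,w')}\in\mathrm{Pal}(w)$. Call $\{w,w'\}$ *rare* if its type is light and neither $w\to w'$ nor $w'\to w$.

**Step 1: rare pairs are rare.** *For independent $w,w'\sim\rho$, $\Pr(\{w,w'\}\text{ rare})<\eta_1$.* This is where the first-moment argument of Section 5 works. Suppose not, and sample $w_1,\dots,w_{\mathsf R}$ independently from $\rho$. Conditioning on $w_1$ and using Jensen, $\Pr(\{w_1,w_2\},\{w_1,w_3\}\text{ rare})\ge\eta_1^2$.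

Consider the event that $\{w_1,w_2\}$ is rare and its type recurs on another pair of indices. Condition on $w_1,w_2$, with light type $\bar c$. A disjoint pair of indices has type $\bar c$ with probability $p(\bar c)\le b$. A pair $\{1,j\}$ or $\{2,j\}$ has it with probability $\pi_{w_1}(\bar c)$ or $\pi_{w_2}(\bar c)$, which is less than $\theta$, since the light type $\bar c$ is in neither palette. So the event has probability at most
$$\frac{\mathsf R^2}2b+2\mathsf R\theta\le\frac{\eta_1^2}{16}+\frac{\eta_1^2}{16}=\frac{\eta_1^2}8$$
by (3) and the definition of $\theta$. The sample has a repeated point with probability at most $\mathsf R^2n^{-1/2}\le\eta_1^2/4$.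

Call a cherry (two pairs of indices sharing one index) *good* if both its pairs are rare, the type of each occurs on no other pair, and the sample is distinct. A given cherry is good with probability at least $\eta_1^2(1-\frac28-\frac14)=\eta_1^2/2$. So some sample has at least $\mathsf R\binom{\mathsf R-1}2\eta_1^2/2\ge\mathsf R^3\eta_1^2/6>0$ good cherries, and it is distinct. A triangle contains three cherries, so at least $\mathsf R^3\eta_1^2/18$ triangles contain a good cherry. Such a triangle is determined by its type-multiset: the multiset contains two types that each occur on a unique pair of the sample, and these two pairs span the triangle. So there are at least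
$$\frac{\mathsf R^3\eta_1^2}{18}\ge\frac{200}{18}\mathsf R^2L>\mathsf R^2L$$
distinct triangle cycles, all triangle cycles being in $T$ by (S2). This contradicts (P2).

**Step 2: most vertices have an empty palette.** Let $O_1=\{w\in W_0:\mathrm{Pal}(w)\ne\emptyset\}$. If $\rho(O_1)\le\frac12$, take $O=W_0\setminus O_1$. Light pairs inside $O$ are rare, so by Step 1 the probability in the lemma is at most $\eta_1/\rho(O)^2\le4\eta_1=\eta/2$.

**Step 3: many palettes, set-up.** Let $\rho(O_1)>\frac12$ and suppose that $O=O_1$ does not work. Then $\Pr_{\rho^2}(w\ne w'\in O_1,\ \text{light type})>\eta\,\rho(O_1)^2>\eta/4$. Light pairs that are not rare satisfy $w\to w'$ or $w'\to w$. By Step 1 and symmetry,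
$$\Pr(w,w'\in O_1,\ w\to w')>\tfrac12\big(\tfrac\eta4-\tfrac\eta8\big)=\tfrac\eta{16}.$$
For $w\in O_1$ fix a type $\tau(w)\in\mathrm{Pal}(w)$ and let $S_w=\{y\in W_0\setminus\{w\}:\overline{h(w,y)}=\tau(w)\}$, so $\rho(S_w)\ge\theta$. Sample $w_1,\dots,w_\alpha,y_1,\dots,y_\beta$ independently from $\rho$. For $i\ne j$ let $\mathcal E_{ij}$ be the event: $w_i,w_j\in O_1$, $w_i\to w_j$, and at least $k$ distinct types occur among $\overline{h(w_i,y_l)}$ with $y_l\in S_{w_j}\setminus\{w_i\}$.

The idea is this. In the triangle $w_i,w_j,y_l$ with $y_l\in S_{w_j}$, the first two labels come from palettes and cost few bits, while the third takes at least $k$ values by Lemma 3. So a description by few bits yields about $k$ cycles per pair $(i,j)$.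

**Step 4: $\Pr(\mathcal E_{12})\ge\eta/32$.** Fix $w_2\in O_1$. The indices $\kappa$ with $|S_{w_2}\cap V^\kappa|<\frac\theta2|V^\kappa|$ carry at most $\theta/2$ of $\rho(S_{w_2})$. So the remaining $\kappa$ carry at least $\theta/2$, and for them $|S_{w_2}\cap V^\kappa|\ge\frac\theta2n^{1/2}\ge4n^{1/4}$. Apply Lemma 3(II) with $r=2k\le L/32$ to these sets. The exceptional $w_1$ have total $\rho$-measure at most $n^{1/16}\cdot2n^{1/4}\cdot n^{-1/2}=2n^{-3/16}$. For any other $w_1$ and every set $C$ of fewer than $k$ types (hence at most $2k$ colours),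
$$\rho\{y\in S_{w_2}\setminus\{w_1\}:\overline{h(w_1,y)}\notin C\}\ge2^{-2k-4}\cdot\tfrac\theta2=2^{-2k-5}\theta.$$
Split $y_1,\dots,y_\beta$ into $k$ blocks of size $\beta_0$. As long as fewer than $k$ types have occurred, the next block fails to produce a new one with conditional probability at most $\exp(-\beta_0\theta2^{-2k-5})\le\frac1{4k}$. So with probability at least $\frac34$ at least $k$ types occur. Hence $\Pr(\mathcal E_{12})\ge\frac34(\frac\eta{16}-2n^{-3/16})\ge\frac\eta{32}$, because $1/\eta=n^{o(1)}$.

**Step 5: palettes are private.** For light $\bar c$ we have $\theta\,\rho\{w:\bar c\in\mathrm{Pal}(w)\}\le\mathbb E\,\pi_w(\bar c)=p(\bar c)\le b$. So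
$$\Pr(\mathrm{Pal}(w_1)\cap\mathrm{Pal}(w_2)\ne\emptyset)\le\mathbb E|\mathrm{Pal}(w_1)|\cdot b/\theta\le b/\theta^2.$$
Let $\mathcal V$ be the event that $\mathrm{Pal}(w_i)\cap\mathrm{Pal}(w_{i'})\ne\emptyset$ for some $i\ne i'$, or that the $\alpha+\beta$ points are not distinct. By (3), $\Pr(\mathcal V)\le\alpha^2b/\theta^2+(\alpha+\beta)^2n^{-1/2}\le\frac\eta{128}+(\alpha+\beta)^2n^{-1/2}\le\frac\eta{100}$.

**Step 6: contradiction with (P3).** Let $E^*=\{(i,j):\mathcal E_{ij}\text{ occurs}\}$. By Steps 4 and 5, $\mathbb E(|E^*|\mathbf 1_{\mathcal V^c})\ge\alpha(\alpha-1)(\frac\eta{32}-\frac\eta{100})\ge\eta\alpha^2/64$. So some sample outside $\mathcal V$ has $|E^*|\ge\eta\alpha^2/64$; fix it. Put $x(i,l)=h(w_i,y_l)$. Let $p(i,\cdot)$ list representatives of the types in $\mathrm{Pal}(w_i)$, padded by repetition, and arbitrary if $\mathrm{Pal}(w_i)=\emptyset$. Let $\sigma(j)$ be an index with $\overline{p(j,\sigma(j))}=\tau(w_j)$, arbitrary if $w_j\notin O_1$. Let $c(i,j)=h(w_i,w_j)$ for $(i,j)\in E^*$; its type is in $\mathrm{Pal}(w_i)$. For $(i,j)\in E^*$, the condition $\overline{x(j,l)}=\overline{p(j,\sigma(j))}$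 says $y_l\in S_{w_j}$. By (S2) for $w_i,w_j,y_l$, $\mathcal C\subseteq T$.

Each $(i,j)\in E^*$ contributes at least $k$ type-multisets $\{\overline{c(i,j)},\tau(w_j),\overline{x(i,l)}\}$. A given multiset is contributed by at most 6 pairs $(i,j)$: choose which of its elements is $\overline{c(i,j)}\in\mathrm{Pal}(w_i)$ and which is $\tau(w_j)\in\mathrm{Pal}(w_j)$; since the palettes are disjoint, these determine $i$ and $j$. By (2), $|\mathcal C|\ge k|E^*|/6$, contradicting (P3). So $O=O_1$ works. $\square$

## 10. Popular colours at typical vertices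

For $u\in U_0$ and $S\subseteq W_0$ let
$$\mathrm{Pop}_i(u,S)=\{e\in A:\#\{w\in S:h(u,w)=e\}\ge2^{-\Theta_i}|S|\}.$$
For example, if $h(u,\cdot)$ is constant on $S\neq\emptyset$, then $\mathrm{Pop}_i(u,S)$ has one element; if $h(u,\cdot)$ is injective on $S$ and $|S|>2^{\Theta_i}$, it is empty. We want many popular colours at almost all $u$.

**Lemma 5.** Let $i\in\{1,2\}$, $S\subseteq W_0$, $|S|\ge n^{4/5}$. There is $S^*\subseteq S$ with $|S^*|\ge2^{-J'(q_i+2J'+2)}|S|$ such that $|\mathrm{Pop}_i(u,S^*)|\ge q_i$ for all but fewer than $n^{1/4}$ elements $u\in U_0$.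

*Proof.* Write $q=q_i$, $\Theta=\Theta_i$.

**Step 1: iterate, removing the popular colours.** If $S$ itself does not work, many $u$ have few popular colours; by Lemma 3 we can pass to a subset where one such $u$ sees only unpopular ones. Let $S_0=S$. Given $S_j$ and $u_1,\dots,u_j$ with $j<J'$, stop if $S^*=S_j$ works. Otherwise $X=\{u\in U_0:|\mathrm{Pop}_i(u,S_j)|<q\}$ has size at least $n^{1/4}$. Apply Lemma 3(I) to $S_j$ with $E_u=\mathrm{Pop}_i(u,S_j)$ for $u\in X$ and $E_u=\emptyset$ otherwise, $\Phi_w=\bigcup_{t\le j}\overline{h(u_t,w)}$, $r=q$ and $\phi=2J'$. Some $u_{j+1}\in X$ satisfies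
$$|S_{j+1}|\ge2^{-q-2J'-2}|S_j|,\qquad S_{j+1}=\{w\in S_j:h(u_{j+1},w)\notin E_{u_{j+1}}\cup\Phi_w\}.$$
All these sets have size at least $2^{-\Theta}|S|\ge n^{4/5-1/50}\ge n^{3/4}$. If the process stops, the size bound of the lemma holds.

**Step 2: what holds if the process does not stop.** Suppose we reach $W=S_{J'}$. For $t\le J'$ the values $h(u_t,w)$, $w\in W$, are not in $\mathrm{Pop}_i(u_t,S_{t-1})$. So for every $e\in A$,
$$\#\{w\in W:h(u_t,w)=e\}\le2^{-\Theta}|S_{t-1}|\le2^{-\Theta+(q+2J'+2)J'}|W|=2^{-\Lambda}|W|.\tag{4}$$
By the choice of $\Phi_w$, for each $w\in W$ the types $\overline{h(u_t,w)}$, $t\le J'$, are distinct.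

**Step 3: build the configuration forbidden by (P4).** Apply Lemma 4 with $\eta^{(1)}=\frac12$ to $\rho=\mathrm{unif}(W)$. Intersecting with $W$, we get $O\subseteq W$ with $|O|\ge|W|/2$. Let $D=\{\gamma\in A:\bar\gamma\text{ heavy}\}$; then $|D|\le d_*$. Sample $w_1,\dots,w_M$ independently and uniformly from $O$. Call it a *coincidence* if $\overline{h(u_t,w_i)}=\overline{h(u_{t'},w_j)}$ for some $i<j$ and some $t,t'$. For given $i,j,t,t'$, conditionally on $w_i$, the type on the left has at most two elements. So by (4) the probability is at most $2\cdot2^{-\Lambda}|W|/|O|\le2^{2-\Lambda}$. Coincidences occur with probability at most $\frac{M^2}2J'^2\,2^{2-\Lambda}\le\frac1{24}$.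

For $i<j$, $\Pr(w_i\ne w_j,\ h(w_i,w_j)\in D)\ge1-\frac12-n^{-1/2}$. So the expected number of such pairs, counted as $0$ on samples with coincidences, is at least $\binom M2(\frac12-n^{-1/2}-\frac1{24})\ge\binom M2/4>0$. Some sample without coincidences therefore has a set $\Pi$ of at least $\binom M2/4$ pairs $i<j$ with $w_i\ne w_j$ and $h(w_i,w_j)\in D$. Put $e(t,i)=h(u_t,w_i)$ and $g(i,j)=h(w_i,w_j)$. All $J'M$ types $\overline{e(t,i)}$ are distinct: for different $i$ because there is no coincidence, for equal $i$ by Step 2. By (S2) for the distinct points $u_t,w_i,w_j$, $\langle e(t,i),g(i,j),e(t,j)\rangle\in T$. This contradicts (P4), so the process stops. $\square$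

## 11. A tree of nested colour classes

Let $J=J_1+J_2$. Level $t$ has index $i=1$ if $t\le J_1$ and $i=2$ if $J_1<t\le J$; put $q_{(t)}=q_i$ accordingly. The root set is $W_0$. Suppose the node sets $V_\nu$ of depth $t-1$ are given; there are at most $n^{1/16}$ of them. Apply Lemma 5 with the index of level $t$ to each and obtain $S_\nu\subseteq V_\nu$. For each $\nu$ fewer than $n^{1/4}$ vertices of $U_0$ are exceptional, and $n^{1/16}n^{1/4}<|U_0|$. So we can choose **one** vertex $u_t\in U_0$ with $|\mathrm{Pop}_i(u_t,S_\nu)|\ge q_{(t)}$ for **all** nodes $\nu$ of depth $t-1$. Using the same $u_t$ for all nodes is essential: statement (c) below compares two different branches. Choose $Y_\nu\subseteq\mathrm{Pop}_i(u_t,S_\nu)$ with $|Y_\nu|=q_{(t)}$. The children of $\nu$ are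
$$V_{\nu e}=\{w\in S_\nu:h(u_t,w)=e\},\qquad e\in Y_\nu.$$

**Sizes.** By popularity and Lemma 5, $|V_{\nu e}|\ge2^{-\Theta_i}|S_\nu|\ge2^{-2\Theta_i}|V_\nu|$, and $2\Theta_i\le4q_iJ'\le L/(25J_i)$. The $J_1$ levels of index 1 lose at most a factor $n^{1/25}$, and so do the $J_2$ levels of index 2. So all node sets have size at least $\frac n5n^{-2/25}\ge n^{4/5}$, and Lemma 5 is applicable throughout.

Leaves correspond to paths $\kappa=(e_1,\dots,e_J)$. The leaf sets $V^\kappa$ are pairwise disjoint, and there are $q_1^{J_1}q_2^{J_2}\le n^{1/16}$ of them. Let $\lambda$ be the uniform law on paths and $\rho=\sum_\kappa\lambda(\kappa)\,\mathrm{unif}(V^\kappa)$. This measure is admissible.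

## 12. Entropy decouples the colour from the paths

**Step 1: pairs of leaves with almost only heavy colours.** Apply Lemma 4 with $\eta=\eta^{(2)}=2^{-s_0-8}$ and $b=b^{(2)}$ to this $\rho$; get $O$. Let $D_1=\{\gamma\in A:\bar\gamma\text{ heavy}\}$, so $|D_1|\le2/b$. Let $w,w'$ be independent from $\rho(\cdot|O)$, lying in $V^\kappa,V^{\kappa'}$. The paths $\kappa,\kappa'$ are independent with a common law $\lambda_O\le2\lambda$, because $\rho(O)\ge\frac12$. Given $(\kappa,\kappa')$, the points are independent and uniform on $V^\kappa\cap O$ and $V^{\kappa'}\cap O$. Let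
$$\psi(\kappa,\kappa')=\Pr(w\ne w',\ \overline{h(w,w')}\text{ light}\mid\kappa,\kappa').$$
Call $(\kappa,\kappa')$ *good* if $\kappa\ne\kappa'$, $|V^\kappa\cap O|\ge|V^\kappa|/64$, $|V^{\kappa'}\cap O|\ge|V^{\kappa'}|/64$ and $\psi(\kappa,\kappa')\le16\eta$. We have $\Pr(|V^\kappa\cap O|<|V^\kappa|/64)\le\frac1{64}/\rho(O)\le\frac1{32}$, and the same for $\kappa'$. By Markov, $\Pr(\psi>16\eta)\le\frac1{16}$. Finally $\Pr(\kappa=\kappa')\le2/(q_1^{J_1}q_2^{J_2})\le\frac1{16}$. So $\Pr(\text{good})\ge\frac34$.

**Step 2: good pairs realize many colours.** This is the lower bound coming from (S1).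

**Lemma 6.** For a good pair let $\mathrm{Real}=\{\gamma\in D_1:\gamma=h(w,w')\text{ for some }w\in V^\kappa\cap O,\ w'\in V^{\kappa'}\cap O\}$. Then $|\mathrm{Real}|\ge s_0$.

*Proof.* Otherwise apply Lemma 3(I) with $S=V^{\kappa'}\cap O$, of size at least $n^{4/5}/64$, $E_w=\mathrm{Real}$ for $w\in V^\kappa\cap O$ (and $E_w=\emptyset$ otherwise), $r=s_0$, $\phi=0$. All but fewer than $n^{1/4}$ of the $w\in V^\kappa\cap O$ have $h(w,w')\notin\mathrm{Real}$, hence $h(w,w')\notin D_1$, for at least a fraction $2^{-s_0-2}$ of the $w'\in S$. As $|V^\kappa\cap O|\ge n^{4/5}/64$, it follows that $\psi\ge2^{-s_0-3}>2^{-s_0-4}=16\eta$, a contradiction. $\square$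

**Step 3: the random triple $(\kappa,\kappa',g)$.** For each good pair fix an $s_0$-subset $\mathcal R(\kappa,\kappa')\subseteq\mathrm{Real}$. Let $\mathbf P$ be the law of $(\kappa,\kappa',g)$, where $(\kappa,\kappa')\sim\lambda_O^2$ conditioned on being good, and $g$ is uniform on $\mathcal R(\kappa,\kappa')$. Then:

(a) $(\kappa,\kappa')$ has density at most $\frac4{3/4}=\frac{16}3$ with respect to $\lambda^2$.

(b) $\mathbf P(g=\gamma\mid\kappa,\kappa')\le1/s_0$, and $g\in D_1$.

Let $X_t=(e_t,f_t)$ be the $t$-th entries of $(\kappa,\kappa')$ and $Z_t=(X_1,\dots,X_t)$. Always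

(c) $\langle e_t,g,f_t\rangle\in T$ for every $t\le J$.

Indeed there are $w\in V^\kappa$ and $w'\in V^{\kappa'}$ with $h(w,w')=g$, and $h(u_t,w)=e_t$, $h(u_t,w')=f_t$. The points $u_t,w,w'$ are distinct, since $u_t\in U_0$ and $V^\kappa\cap V^{\kappa'}=\emptyset$; use (S2).

A value $z$ of $Z_{t-1}$ determines the two nodes $\nu,\nu'$ of depth $t-1$. Let $\mathsf U_z$ be uniform on $Y_\nu\times Y_{\nu'}$; this is the law of $X_t$ given $z$ under $\lambda^2$, since all nodes at a level have equally many children.

**Step 4: the entropy identity.** We measure how far $(X_t,g)$ is from a product, given the past. Let $\mathbf Q$ be a law of $(\kappa,\kappa',g)$ absolutely continuous with respect to $\mathbf P$, and let $z$ be a value of $Z_{t-1}$ with $\mathbf Q(z)>0$. Put $\pi_z=\mathbf Q(g=\cdot\mid z)$ and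
$$D_z=D\big(\mathbf Q(X_t,g\mid z)\,\big\|\,\mathsf U_z\otimes\pi_z\big).$$
For a fixed $z$ the chain rule gives $D_z=D(\mathbf Q(X_t|z)\|\mathsf U_z)+I_{\mathbf Q}(g;X_t|z)$. Averaging,
$$\mathbb E_{\mathbf Q}D_{Z_{t-1}}=\mathbb E_{\mathbf Q}D\big(\mathbf Q(X_t|Z_{t-1})\big\|\mathsf U_{Z_{t-1}}\big)+I_{\mathbf Q}(g;X_t|Z_{t-1}).\tag{5}$$
The first terms on the right are nonnegative, and their sum over all $t\le J$ is $D(\mathbf Q(\kappa,\kappa')\|\lambda^2)$. This is at most the logarithm of an upper bound for the density.

If $D_z\le16\iota$, Pinsker gives total variation distance at most $\sqrt{\frac{\ln2}2\cdot16\iota}<0.0024$. By (c), which holds $\mathbf Q$-almost surely, the event $\langle e_t,g,f_t\rangle\notin T$ has probability $0$ under $\mathbf Q(\cdot|z)$. Hence for every set $\Gamma$ of colours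

(d) $(\mathsf U_z\otimes\pi_z)\big(g\in\Gamma,\ \langle e,g,f\rangle\notin T\big)<0.0024$ whenever $D_z\le16\iota$.

To pass from measures to sets we use:

(e) *A probability vector with all entries at most $1/m$ is a convex combination of uniform distributions on $m$-sets.* The vectors with $0\le p\le1/m$ and $\sum p=1$ form a polytope. An extreme point has at most one entry in the open interval $(0,1/m)$, since two such entries could be perturbed in opposite directions. It then has none, because all other entries of $mp$ are $0$ or $1$ and $\sum mp=m$ is an integer. So it is uniform on an $m$-set.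

**Step 5: first phase, $g$ is confined to $s_1$ colours.** Take $\mathbf Q=\mathbf P$ and $t\le J_1$. By (5), (a), and $\sum_{t\le J_1}I(g;X_t|Z_{t-1})=I(g;Z_{J_1})\le H(g)\le\log(2/b)$,
$$\sum_{t\le J_1}\mathbb ED_{Z_{t-1}}\le\log\tfrac{16}3+\log\tfrac2b\le\iota J_1.$$
So there is $t_1\le J_1$ with $\mathbb ED_{Z_{t_1-1}}\le\iota$, and by Markov $\mathbf P(D_{Z_{t_1-1}}>16\iota)\le\frac1{16}$. For a value $z$ of $Z_{t_1-1}$ let $G_z$ be a set of $s_1$ most probable colours under $\pi_z$.

*If $D_z\le16\iota$, then $\pi_z(G_z^c)<\frac18$.* Suppose not. Colours outside $G_z$ have $\pi_z$-probability at most $1/s_1$. So $\pi'=\pi_z(\cdot|G_z^c)$ has entries at most $8/s_1\le1/m_1$. By (d) with $\Gamma=G_z^c$, $(\mathsf U_z\otimes\pi')(\langle e,g,f\rangle\notin T)\le8\cdot0.0024<0.06$. By (e), some $G$ with $|G|=m_1$ does at least as well as the average: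
$$\#\{(e,g,f)\in Y_\nu\times G\times Y_{\nu'}:\langle e,g,f\rangle\notin T\}\le0.06\,q_1^2m_1.$$
Here $|Y_\nu|=|Y_{\nu'}|=q_1$, because $t_1\le J_1$. This contradicts (P5).

Hence the event $F=\{g\in G_{Z_{t_1-1}}\}$ has $\mathbf P(F)\ge1-\frac1{16}-\frac18\ge\frac34$.

**Step 6: second phase, the contradiction.** Now $g$ has few bits left, and the lower bound (b) suffices for a box. Take $\mathbf Q=\mathbf P(\cdot|F)$ and $J_1<t\le J$. The law of $(\kappa,\kappa')$ under $\mathbf Q$ has density at most $\frac{16}3\cdot\frac43=\frac{64}9<8$ with respect to $\lambda^2$. Moreover $H_{\mathbf Q}(g|Z_{J_1})\le\log s_1$, because $g$ lies in $G_{Z_{t_1-1}}$, a set of size $s_1$ determined by $Z_{J_1}$. Since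
$$\sum_{J_1<t\le J}I_{\mathbf Q}(g;X_t|Z_{t-1})=I_{\mathbf Q}(g;X_{J_1+1},\dots,X_J|Z_{J_1})\le H_{\mathbf Q}(g|Z_{J_1}),$$
identity (5) gives
$$\sum_{J_1<t\le J}\mathbb E_{\mathbf Q}D_{Z_{t-1}}\le3+\log s_1\le\iota J_2.$$
Pick $t_2$ with $J_1<t_2\le J$ and $\mathbb E_{\mathbf Q}D_{Z_{t_2-1}}\le\iota$. Then $\mathbf Q(D_{Z_{t_2-1}}>16\iota)\le\frac1{16}$.

Conditioning on $F$ could have destroyed the spread (b) of $g$ for some $z$. It does so rarely:
$$\mathbf Q\big(\mathbf P(F|Z_{t_2-1})<\tfrac18\big)=\sum_{z:\,\mathbf P(F|z)<1/8}\frac{\mathbf P(z)\,\mathbf P(F|z)}{\mathbf P(F)}\le\frac{1/8}{3/4}=\frac16.$$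
As $\frac1{16}+\frac16<1$, there is a value $z$ of $Z_{t_2-1}$ with $\mathbf Q(z)>0$, $D_z\le16\iota$ and $\mathbf P(F|z)\ge\frac18$. Averaging (b) over the pairs $(\kappa,\kappa')$ compatible with $z$ gives $\mathbf P(g=\gamma|z)\le1/s_0$. So for all $\gamma$,
$$\pi_z(\gamma)=\mathbf Q(g=\gamma|z)\le\frac{\mathbf P(g=\gamma|z)}{\mathbf P(F|z)}\le\frac8{s_0}\le\frac1{m_2}.$$
By (d) with $\Gamma=A$ and by (e), there is $G$ with $|G|=m_2$ such that at most a fraction $0.0024$ of the triples in $Y_\nu\times G\times Y_{\nu'}$ have $\langle e,g,f\rangle\notin T$. Here $|Y_\nu|=|Y_{\nu'}|=q_2$, because $t_2>J_1$. This contradicts (P5) for $i=2$.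

So no $T$ with (P1)–(P5) has a star colouring. By the Proposition of Section 7, $\Pr(T\text{ has a star colouring})\le2^{-L^{3/2}}$. This proves Theorem 2, and with it Theorem 1 and the Corollary. $\blacksquare$
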